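# Infinitely many associated primes over the closed point: local cohomology in flat families with regular closed fiber

## 1. A recurrence with infinitely many annihilators

Let $k$ be a field. Over the $\lambda$-line take the polynomial
$$f=(xv-yu)(xv-\lambda yu)=x^2v^2-(1+\lambda)\,xyuv+\lambda\, y^2u^2,\qquad C_0=k[\lambda,x,y,u,v]/(f).$$
We compute part of $H^2_{(u,v)}(C_0)$ by hand.

Recall that for a ring $G$ the module $H^2_{(u,v)}(G[u,v])=G[u,v]_{uv}/(G[u,v]_u+G[u,v]_v)$ is free over $G$ on the monomials $u^{-a}v^{-b}$ with $a,b\ge1$; a monomial in which $u$ or $v$ has exponent $\ge0$ is zero. Put $H=H^2_{(u,v)}(k[\lambda,x,y,u,v])$. Two elements generate $(u,v)$, so $H^3_{(u,v)}=0$, and the sequence $0\to k[\lambda,x,y,u,v]\xrightarrow{f}k[\lambda,x,y,u,v]\to C_0\to0$ gives $H^2_{(u,v)}(C_0)=H/fH$.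

Give $x^{i}y^{l}u^{-a}v^{-b}$ the degree $(i+l,\ i+b,\ l+a)\in\mathbb Z^3$, and $\lambda$ degree $0$. All three terms of $f$ have degree $(2,0,0)$, so $H/fH$ is graded. Fix $j\ge2$ and look at degree $(j,j,j)$. There $l=b=j-i$ and $a=i$, so $H$ has the $k[\lambda]$-basis
$$e_i=x^iy^{j-i}u^{-i}v^{-(j-i)},\qquad 1\le i\le j-1,$$
and we set $e_0=e_j=0$, as the rule above dictates. In degree $(j-2,j,j)$ the basis is $x^iy^{j-2-i}u^{-(i+2)}v^{-(j-i)}$ with $0\le i\le j-2$. Multiplying this monomial by $f$ gives the relations
$$e_{i+2}-(1+\lambda)e_{i+1}+\lambda e_i=0,\qquad 0\le i\le j-2,\qquad e_0=e_j=0. \tag{1}$$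

For $j=2$ this says $(1+\lambda)e_1=0$. For $j=3$ it says $e_2=(1+\lambda)e_1$ and $(1+\lambda)e_2=\lambda e_1$, so $(1+\lambda+\lambda^2)e_1=0$. In general write $[i]=1+\lambda+\dots+\lambda^{i-1}$. Since $(1+\lambda)[i+1]-\lambda[i]=[i+1]+\lambda^{i+1}=[i+2]$, the relations with $i\le j-3$ say exactly $e_i=[i]e_1$, and the last one says $[j]e_1=0$. So the degree $(j,j,j)$ part of $H^2_{(u,v)}(C_0)$ is
$$k[\lambda]/([j])\quad\text{generated by } e_1. \tag{2}$$

The variables $x,y,u,v$ kill $e_1=xy^{j-1}u^{-1}v^{-(j-1)}$. For $u$ this is clear. For $x$, in $f\cdot y^{j-1}u^{-1}v^{-(j+1)}$ only the first term survives and it is $xe_1$; so $xe_1=0$. For $v$ and $y$, use $[j]=1+\lambda[j-1]$, which by (2) gives $e_1=-\lambda[j-1]e_1=-\lambda e_{j-1}$. Now $ve_{j-1}=0$ is clear, and in $f\cdot x^{j-1}u^{-(j+1)}v^{-1}$ only the last term survives and it is $\lambda ye_{j-1}$. Hence $ve_1=ye_1=0$.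

So $\operatorname{Ann}(e_1)=(x,y,u,v,[j])$. If $g$ is an irreducible factor of $[j]$, then $([j]/g)e_1$ has annihilator $(x,y,u,v,g)$. Since $(\lambda-1)[j]=\lambda^j-1$, when $j$ is prime to $\operatorname{char}k$ the roots of $[j]$ in $\bar k$ are the $j$-th roots of unity other than $1$. As $j$ varies there are infinitely many of these, hence infinitely many $g$. Thus $H^2_{(u,v)}(C_0)$ has infinitely many associated primes containing $(x,y,u,v)$.

In this example the ring itself moves with $\lambda$: the hypersurface $f=0$ has a different shape over different points of the $\lambda$-line. Put $R_0=k[x,y,u,v]_{(x,y,u,v)}$, with maximal ideal $m_0$, and $S_0=R_0[\lambda]/(f)$. Then $S_0/m_0S_0=k[\lambda]$ is regular, but $S_0$ is not flat over $R_0$. Indeed at $Q=(x,y,u,v,\lambda)$ the local ring of $S_0$ has dimension $5-1=4$, while flatness would force dimension $\dim R_0+\dim (S_0/m_0S_0)_Q=4+1=5$. What happens if we forbid the ring to move, by insisting on flatness and on a regular closed fiber?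

## 2. Faithfully flat maps with regular closed fiber

**Question.** Let $(R,m)$ be a Noetherian local ring and $R\to S$ a faithfully flat homomorphism to a Noetherian ring such that $S/mS$ is regular. Let $I\subset S$ be an ideal and $i\ge0$. Is the set of associated primes of $H^i_I(S)$ that contain $mS$ finite?

This is Question 4 in "Finiteness Properties And Numerical Behavior Of Local Cohomology", http://www.math.lsa.umich.edu/~hochster/lyubeznik3.pdf, where the symbol $H^i_j(S)$ is read as $H^i_I(S)$ for an arbitrary ideal $I$ and any $i$.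

We use the following standard facts. A prime $\mathfrak p$ is associated to $M$ if $\mathfrak p=\operatorname{Ann}(z)$ for some $z\in M$. The module $H^i_I(M)=\varinjlim_n\operatorname{Ext}^i_S(S/I^n,M)$ is the $i$-th cohomology of the Čech complex $M\to\bigoplus M_{f_\alpha}\to\bigoplus M_{f_\alpha f_\beta}\to\cdots$ on generators of $I$. Each of its elements is killed by a power of $I$, so its associated primes contain $I$. For instance $H^1_{(t)}(k[t])=k[t,t^{-1}]/k[t]$ has the single associated prime $(t)$. For a flat map $S\to S'$ of Noetherian rings, $H^i_I(S)\otimes_SS'=H^i_{IS'}(S')$. For flat $W\to W'$ between Noetherian rings and a $W$-module $M$,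
$$\operatorname{Ass}_{W'}(M\otimes_WW')\supseteq\bigcup_{\mathfrak p\in\operatorname{Ass}_WM}\operatorname{Ass}_{W'}(W'/\mathfrak pW'), \tag{3}$$
because an injection $W/\mathfrak p\hookrightarrow M$ stays injective after $-\otimes_WW'$. If $W'$ is a localization of $W$, the associated primes of $M\otimes_WW'$ are exactly the extensions of those $\mathfrak p\in\operatorname{Ass}M$ that survive in $W'$. Finally, a flat map out of the local ring $(R,m)$ is faithfully flat iff $mS\neq S$; so $R[x_1,\dots,x_n]$ and $R[[x_1,\dots,x_n]]$ are faithfully flat over $R$, with closed fibers $k[x_1,\dots,x_n]$ and $k[[x_1,\dots,x_n]]$ for $k=R/m$.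

Now the smallest cases. If $S=R$, only $m$ contains $m$. If $S$ is local and $\dim S/mS\le1$, then $S/mS$ is a regular local ring of dimension at most one, so a field or a DVR, and at most two primes contain $mS$. The first case with room for infinitely many primes is $S=R[\lambda]$, where the primes containing $mS$ are $mS$ and $mS+(g)$, with $g$ the lift of a monic irreducible polynomial over $k$. Here two restrictions on $I$ appear.

* If infinitely many primes $mS+(g)$ are associated, each contains $I$, so the image of $I$ in $k[\lambda]$ is divisible by infinitely many irreducible polynomials. Hence $I\subset mS$.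
* If $I=I_0S$ with $I_0\subset R$, then $H^i_I(S)=M[\lambda]$ with $M=H^i_{I_0}(R)$. Grading by powers of $\lambda$, an associated prime of $M[\lambda]$ is homogeneous and is the annihilator of a homogeneous element $z\lambda^e$; so it is $\operatorname{Ann}_R(z)S$. The only one that can contain $mS$ is $mS$ itself.

So a counterexample with $S=R[\lambda]$ must use an ideal that lies in $mS$ and yet involves $\lambda$. Such ideals exist, and the answer to the Question is no.

**Theorem 1.** Let $k$ be any field. There is a normal local domain $(R,m)$ of dimension $4$, essentially of finite type over $k$, with $R/m=k$ and regular punctured spectrum, and an ideal $I\subset S=R[\lambda]$, such that $H^3_I(S)$ has infinitely many associated primes containing $mS$. Here $R\to S$ is faithfully flat and $S/mS=k[\lambda]$ is regular, so the answer to the Question is negative.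

**Theorem 2.** For every field $k$ and every $d\ge4$ there is a complete local normal domain $R$ of dimension $d$ with $R/m=k$ such that for each of the following rings $S$ there is an ideal $I\subset S$ for which $H^{d-1}_I(S)$ has infinitely many associated primes containing $mS$:

* (i) $S=R[x_1,\dots,x_n]$, for any $n\ge1$;
* (ii) $S=R[[x_1,\dots,x_n]]$ (a local ring), for any $n\ge2$.

The bounds on $n$ are optimal.

The optimality is what the small cases showed: $n=0$ is $S=R$, and in (ii) the case $n=1$ has a closed fiber of dimension one. Nothing below decides whether there are counterexamples with $\dim R\in\{2,3\}$.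

**Proposition 3.** If $R$ is regular of characteristic $p>0$, the answer to the Question is yes for every faithfully flat $R\to S$ with $S/mS$ regular: every $Q\in\operatorname{Ass}H^i_I(S)$ with $Q\supseteq mS$ lies in the finite set $\operatorname{Ass}_S\operatorname{Ext}^i_S(S/I,S)$. So in characteristic $p$ the singularity of $R$ in Theorems 1 and 2 cannot be avoided.

## 3. Frobenius over a regular base

A sensible first approach is to prove finiteness by comparing $H^i_I(S)$ with a finitely generated module. In characteristic $p$, over a regular base, this works.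

**Proof of Proposition 3.** Let $Q\in\operatorname{Ass}_SH^i_I(S)$ with $Q\supseteq mS$, and let $\Lambda=S_Q$, with maximal ideal $\mathfrak n$.

**Step 1.** *We show that $\Lambda$ is regular.* The flat local map $R\to\Lambda$ has regular base and regular closed fiber $(S/mS)_Q$, so $\Lambda$ is regular (Matsumura, *Commutative Ring Theory*, Thm 23.7). It has characteristic $p$.

**Step 2.** *We write $H^i_I(\Lambda)$ as a limit of Frobenius pullbacks of one module.* Let $F$ be the Frobenius base change functor, and for an ideal $\mathfrak c$ let $\mathfrak c^{[p^e]}$ be generated by the $p^e$-th powers of its elements; for example $(x,y)^{[p]}=(x^p,y^p)$. Since $\Lambda$ is regular, $F$ is exact (Kunz). An exact base change commutes with $\operatorname{Ext}$ of finitely generated modules, so for $N=\operatorname{Ext}^i_\Lambda(\Lambda/I\Lambda,\Lambda)$ we get $F^e(N)=\operatorname{Ext}^i_\Lambda(\Lambda/(I\Lambda)^{[p^e]},\Lambda)$. The ideals $(I\Lambda)^{[p^e]}$ are cofinal with the powers of $I\Lambda$, so $H^i_I(\Lambda)=\varinjlim_eF^e(N)$.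

**Step 3.** *We move an element killed by $\mathfrak n$ down to $N$.* Since $\mathfrak n\in\operatorname{Ass}H^i_I(\Lambda)$, some nonzero element of the limit is killed by $\mathfrak n$. Represent it at some stage. The finitely many products of the representative with generators of $\mathfrak n$ die in the limit, hence at a later stage. So for some $e$ there is a nonzero element of $F^e(N)$ killed by $\mathfrak n$, and $\operatorname{depth}F^e(N)=0$; in particular $N\ne0$. Being exact, $F^e$ carries a minimal free resolution of $N$ to a free resolution of $F^e(N)$ whose matrix entries are $p^e$-th powers of elements of $\mathfrak n$, so it is again minimal. Hence $N$ and $F^e(N)$ have the same projective dimension, and by Auslander–Buchsbaum the same depth. So $\operatorname{depth}N=0$, that is, $\mathfrak n\in\operatorname{Ass}N$. As $N=\operatorname{Ext}^i_S(S/I,S)_Q$, we conclude $Q\in\operatorname{Ass}_S\operatorname{Ext}^i_S(S/I,S)$, the set of associated primes of a finitely generated module, which is finite. $\blacksquare$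

The argument stops at Step 1 when $R$ is singular. Then $\Lambda$ is singular too, since regularity descends along flat local maps. By Kunz's theorem $F$ is not exact, so $F^e(N)$ need not be the $\operatorname{Ext}$ module of Step 2; and $N$ may have infinite projective dimension, so Step 3 has nothing to compare. A counterexample in characteristic $p$ must live on a singular $R$.

## 4. Carrying points of a curve to the $\lambda$-line

In Section 1 the number $\lambda$ was the parameter of a family of rings, and the annihilators were supported at its torsion points. We now want the family parameter $\tau$ to be a coordinate of the fixed ring $R$, and $\lambda$ to be a new variable tied to $\tau$ only by an equation in the ideal. The algebra behind this is elementary.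

Let $B$ be a $k$-algebra, $h\in B$, and $Q$ a $B$-module. With $\mu=\lambda-h$ we have $B[\lambda]=B[\mu]$ and $Q[\lambda]=Q[\mu]$, so $\mu$ is a nonzerodivisor on $Q[\lambda]$ and
$$N(Q):=Q[\lambda]_{\lambda-h}\big/Q[\lambda]=\bigoplus_{e\ge1}Q\,\mu^{-e}. \tag{4}$$
Put $\xi_q=[q/(\lambda-h)]\in N(Q)$. The map $q\mapsto\xi_q$ is injective. For $g\in k[\lambda]$ the element $g(\lambda)-g(h)$ lies in $(\lambda-h)B[\lambda]$, so
$$g(\lambda)\,\xi_q=\xi_{g(h)q}. \tag{5}$$

**Lemma 4.** Let $q\in Q$ have annihilator a maximal ideal $\mathfrak n$ of $B$ with $B/\mathfrak n$ finite over $k$. Then $\operatorname{Ann}_{k[\lambda]}(\xi_q)=(g)$, where $g$ is the minimal polynomial over $k$ of the image of $h$ in $B/\mathfrak n$.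

*Proof.* By (5) and injectivity, $g'(\lambda)\xi_q=0$ iff $g'(h)q=0$ iff $g'(h)\in\mathfrak n$. $\square$

For example, let $B=k[\theta]$, $h=\theta$ and $Q=k[\theta]/(\theta-c)$. Then $(\lambda-c)\xi_1=0$: the point $\theta=c$ has been copied to $\lambda=c$.

So we want a ring $C=A[\lambda]$, with $A$ graded and $\mathfrak a\subset A$ its irrelevant ideal, whose local cohomology contains $N(Q_j)$ for $B$-modules $Q_j$ of finite length, supported at more and more points as $j$ grows. The elements $\xi_q$ must moreover be killed by $\mathfrak a$, so that after localizing at $\mathfrak a$ they give primes containing $mS$. The modules $Q_j$ come from an elliptic curve.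

## 5. Torsion points and jumping of $H^1$

Let $E$ be an elliptic curve over $k$ with origin $o$. One exists over every field: take $y^2=x^3-x$ if $\operatorname{char}k\ne2$, and $y^2+y=x^3$ if $\operatorname{char}k=2$. We use these textbook facts, for a field $\kappa\supseteq k$.

* The map $\tau\mapsto\mathcal O(\tau-o)$ is a group isomorphism from $E(\kappa)$ to the group of degree $0$ line bundles on $E_\kappa$.
* $\omega_{E_\kappa}$ is trivial, so $H^1(E_\kappa,\mathcal N)$ is dual to $H^0(E_\kappa,\mathcal N^{-1})$. It vanishes if $\deg\mathcal N>0$. A line bundle of degree $0$ has a nonzero section iff it is trivial.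
* For $j\ge1$ only finitely many closed points of $E$ are killed by $j$. For $n$ prime to $\operatorname{char}k$, $E[n](\bar k)$ has $n^2$ elements.

Let $X=E\times_kE$ with projections $p_1,p_2$, and
$$\mathcal P=\mathcal O_X(\Delta-\{o\}\times E-E\times\{o\}),\qquad T=E\setminus\{o\}=\operatorname{Spec}B.$$
For a closed point $\tau\in T$ with residue field $\kappa=\kappa(\tau)$, viewed as a point of $E(\kappa)$, the fiber $p_2^{-1}(\tau)=E_\kappa$ meets $\Delta$ in $\tau$ and $\{o\}\times E$ in $o$, and does not meet $E\times\{o\}$. So
$$\mathcal P|_{E_\kappa}=\mathcal P_\tau=\mathcal O(\tau-o),\qquad \deg\mathcal P_\tau=0,\qquad \mathcal P_\tau^{\,j}\text{ is trivial iff } j\tau=0. \tag{6}$$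

Choose $\mathcal L$ ample on $X$ such that $\mathcal M:=\mathcal L\otimes\mathcal P$ is also ample; a high power of any ample bundle works for $\mathcal L$. For $a,b\in\mathbb Z$ let
$$Q_{a,b}=H^1(E\times T,\mathcal L^a\mathcal M^b).$$
It is a finitely generated $B$-module, since $E\times T\to T$ is projective. The bidegrees $(j,-j)$ are the interesting ones, because $\mathcal L^j\mathcal M^{-j}=\mathcal P^{-j}$.

A closed point $o'\ne o$ of $E$ gives a cover of $E$ by the affine opens $E\setminus\{o\}$ and $E\setminus\{o'\}$. So $E\times T=U_0\cup U_1$ with $U_0,U_1$ affine, and for $\mathcal F$ quasi-coherent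
$$H^1(E\times T,\mathcal F)=\operatorname{coker}\big(\mathcal F(U_0)\oplus\mathcal F(U_1)\to\mathcal F(U_0\cap U_1)\big),\qquad H^i(E\times T,\mathcal F)=0\ \ (i\ge2). \tag{7}$$

**Lemma 5.** (a) If $n>0$ and $c\in\mathbb Z$, then $H^1(E\times T,\mathcal L^n\mathcal P^c)=0$.

(b) For $j\ge1$, $Q_j:=Q_{j,-j}=H^1(E\times T,\mathcal P^{-j})$ is a $B$-module of finite length whose support is exactly the set of closed points $\tau\in T$ with $j\tau=0$.

*Proof.* Tensoring is right exact, so for a line bundle $\mathcal F$ on $E\times T$ and a closed point $\tau\in T$, formula (7) gives $H^1(E\times T,\mathcal F)\otimes_B\kappa=H^1(E_\kappa,\mathcal F|_{E_\kappa})$. In (a) the restriction of $\mathcal L$ is ample, of positive degree, and that of $\mathcal P$ has degree $0$. So $\mathcal L^n\mathcal P^c$ has positive degree on $E_\kappa$, all these fibers vanish, and Nakayama's lemma gives $0$. In (b) the fiber is $H^1(E_\kappa,\mathcal P_\tau^{-j})$, dual to $H^0(E_\kappa,\mathcal P_\tau^{\,j})$. By (6) it is nonzero iff $j\tau=0$. By Nakayama these $\tau$ are exactly the closed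 points of $\operatorname{Supp}Q_j$. There are finitely many of them, so the closed set $\operatorname{Supp}Q_j$ does not contain the generic point of $T$, and $Q_j$ has finite length. $\square$

To connect $T$ with the $\lambda$-line, let $u_0\in H^0(E,\mathcal O_E(2o))$ have divisor $2o$, and let $u_1\in H^0(E,\mathcal O_E(2o))$ satisfy $u_1(o)\ne0$; it exists because $|2o|$ is base point free. The morphism $(u_0:u_1):E\to\mathbb P^1$ is nonconstant, hence finite, and $o$ is the only point over $u_0=0$. So with $h=u_1/u_0\in B$ the map $h:T\to\mathbb A^1$ is finite. We also write $u_i$ for $p_2^*u_i$ and $h$ for $p_2^*h$. If $E$ is $y^2=x^3-x$ with $\operatorname{char}k\neq2$, one may take $u_0=1$, $u_1=x$, so $h=x$. Then $\operatorname{Supp}Q_2$ consists of the points with $\tau=-\tau$, that is $y=0$, so $h$ takes the values $0,1,-1$ on it, and Lemma 4 produces the polynomials $\lambda$, $\lambda-1$, $\lambda+1$.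

One might hope to work with the single ample bundle $\mathcal L$. The available modules would then be $H^1(E\times T,\mathcal L^n)$. These have fibers of constant dimension over $T$: zero for $n>0$, one for $n=0$, and minus the degree for $n<0$ (the degree of $\mathcal L^n$ is constant in the family). A finitely generated module over the Dedekind domain $B$ with constant fiber dimension is projective, so torsion-free. If $Q$ is torsion-free and $0\ne g\in k[\lambda]$, then $g(h)\ne0$ because $h$ is transcendental over $k$. Multiplication by $g(\lambda)$ on (4) multiplies the coefficient of the highest $\mu^{-e}$ by $g(h)$, so $N(Q)$ has no $k[\lambda]$-torsion, and the method yields nothing. This is why we take two bundles: $\mathcal P^{-j}$ appears in bidegree $(j,-j)$.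

## 6. The bigraded ring $A$

Let
$$A=\bigoplus_{a,b\ge0}A_{a,b},\qquad A_{a,b}=H^0(X,\mathcal L^a\mathcal M^b),\qquad \mathfrak a=\bigoplus_{(a,b)\ne(0,0)}A_{a,b}.$$
Then $A_{0,0}=k$, so $\mathfrak a$ is a maximal ideal. Trivializing $\mathcal L$ and $\mathcal M$ at the generic point embeds $A$ in $k(X)[t_1,t_2]$, so $A$ is a domain.

A small example of such a ring: on $\mathbb P^1$ with both bundles equal to $\mathcal O(1)$, bidegree $(a,b)$ is spanned by $x^iy^lt_1^at_2^b$ with $i+l=a+b$. The ring is generated by $xt_1,yt_1,xt_2,yt_2$, and is $k[z_1,z_2,z_3,z_4]/(z_1z_4-z_2z_3)$.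

**Step 1.** *We show that $A$ is a finitely generated $k$-algebra.* Let $\pi:X'=\mathbb P(\mathcal L\oplus\mathcal M)\to X$. Since $\pi_*\mathcal O(n)=\operatorname{Sym}^n(\mathcal L\oplus\mathcal M)$, we have $H^0(X',\mathcal O(n))=\bigoplus_{a+b=n}A_{a,b}$ for $n\ge0$. If $f\in H^0(X,\mathcal L^a)\subset H^0(X',\mathcal O(a))$ with $a\ge1$, then $X_f$ is affine, because $\mathcal L$ is ample, and $X'_f=\operatorname{Spec}_{X_f}\operatorname{Sym}(\mathcal M\mathcal L^{-1})$ is affine. Likewise $X'_g=\operatorname{Spec}_{X_g}\operatorname{Sym}(\mathcal L\mathcal M^{-1})$ is affine for $g\in H^0(X,\mathcal M^b)$, $b\ge1$. At each point of $X'$ one of the two coordinates is nonzero, so these sets cover $X'$. Hence $\mathcal O(1)$ is ample. Choose $e\ge1$ with $\mathcal O(e)$ globally generated. We get a morphism $\varphi:X'\to\mathbb P^N$ with $\varphi^*\mathcal O(1)=\mathcal O(e)$. It is proper, and affine because the preimage of each standard affine open is the nonvanishing set of a section of an ample bundle. So $\varphi$ is finite, and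
$$A=\bigoplus_{0\le i<e}\ \bigoplus_{n\ge0}H^0\big(\mathbb P^N,(\varphi_*\mathcal O(i))(n)\big)$$
is a finite module over $k[z_0,\dots,z_N]$ by Serre's theorem. So $A$ is a finitely generated $k$-algebra.

Now put $C=A[\lambda]$, bigraded with $\deg\lambda=(0,0)$, and $R=A_{\mathfrak a}$, $S=R[\lambda]$.

**Step 2.** *We put bigradings on all the cohomology groups that will occur.* Let $C$ stand for either bigraded Noetherian ring $A$ or $A[\lambda]$. Call an open set $U\subset\operatorname{Spec}C$ *homogeneous* if it is a finite union of sets $D(f)$ with $f$ homogeneous. The complement of $V(\mathfrak c)$ for a homogeneous ideal $\mathfrak c$ is homogeneous, and so are finite unions and intersections of homogeneous opens. If $\mathfrak U$ is a finite family of homogeneous elements with $U=\bigcup_{f\in\mathfrak U}D(f)$, the (alternating) Čech complex $\check C(\mathfrak U)$ has terms $C_{f_{0}\cdots f_{p}}$, so it is a complex of bigraded $C$-modules with maps of degree $(0,0)$. Its cohomology is $H^i(U,\mathcal O)$, which is thereby bigraded. For example, for $k[s,t]$ with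 $\deg s=(1,0)$, $\deg t=(0,1)$ and $U=D(s)\cup D(t)$, $H^1(U,\mathcal O)$ has basis $s^{-a}t^{-b}$, $a,b\ge1$, with degrees $(-a,-b)$.

For homogeneous opens $U'\subset U$ and $\Gamma=U\setminus U'$, let $H^i_\Gamma(U,\mathcal O)$ be cohomology with support in $\Gamma$. Choose a family $\mathfrak U'$ for $U'$ and enlarge it to a family $\mathfrak U$ for $U$. Forgetting the extra members is a surjection $\check C(\mathfrak U)\to\check C(\mathfrak U')$; let $K$ be its kernel. Then $H^i(K)=H^i_\Gamma(U,\mathcal O)$. Indeed, let $\mathcal O\to\mathcal I^\bullet$ be an injective resolution on $U$. The total complex of $\check C(\mathfrak U,\mathcal I^\bullet)$ is quasi-isomorphic both to $\check C(\mathfrak U)$ and to $\mathcal I^\bullet(U)$, similarly for $\mathfrak U'$, and compatibly with restriction. So $K$ is quasi-isomorphic to $\ker(\mathcal I^\bullet(U)\to\mathcal I^\bullet(U'))$, restriction being surjective because injectives are flasque, and this kernel computes $H^i_\Gamma(U,\mathcal O)$. Two choices of families are compared through their unions, by forgetting maps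 of degree $(0,0)$ that induce the identity on cohomology. So the bigrading does not depend on choices.

All standard maps are $C$-linear of degree $(0,0)$. For the sequence of the pair, use $0\to K\to\check C(\mathfrak U)\to\check C(\mathfrak U')\to0$. For $U''\subset U'\subset U$ with nested families, the kernels form a short exact sequence, which gives the sequence of the triple. For a restriction map, in particular an excision isomorphism, choose the families for the smaller opens first and enlarge. A Mayer–Vietoris connecting map is a composite of a connecting map of a pair, an inverse excision isomorphism and a forget-support map.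

Finally, suppose $U=\operatorname{Spec}_{X_0}\bigoplus_{a,b}\mathcal F_{a,b}$ with structure map $\rho$ to $X_0$, and $X_0$ has a finite affine cover $(X_\alpha)$ whose preimages $\rho^{-1}(X_\alpha)$ are sets $D(f_\alpha)$, $f_\alpha$ homogeneous, with $C_{f_\alpha}=\bigoplus_{a,b}\mathcal F_{a,b}(X_\alpha)$ as bigraded rings. Then the Čech complex is the direct sum of those of the $\mathcal F_{a,b}$, so
$$H^i(U,\mathcal O)_{(a,b)}=H^i(X_0,\mathcal F_{a,b}). \tag{8}$$
If $U'\subset U$ is described in the same way over $X_0$, the inclusion corresponding to a graded map of sheaves of algebras, then restriction is induced by that map, degree by degree.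

## 7. The punctured spectrum of $A$

Let $P=\operatorname{Spec}A\setminus V(\mathfrak a)$. Let $V_1\subset\operatorname{Spec}A$ be the complement of the zero set of all $A_{a,0}$, $a\ge1$, and $V_2$ the complement of the zero set of all $A_{0,b}$, $b\ge1$. Both are homogeneous opens. The next lemma describes $P$ by line bundles on $X$. To picture it, over a small open of $X$ choose generators $\ell$ of $\mathcal L$ and $\eta$ of $\mathcal M$; then $V_1$ is $\operatorname{Spec}\mathcal O[\ell^{\pm1},\eta]$, $V_2$ is $\operatorname{Spec}\mathcal O[\ell,\eta^{\pm1}]$, and $V_1\cap V_2$ is $\operatorname{Spec}\mathcal O[\ell^{\pm1},\eta^{\pm1}]$.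

**Lemma 6.** Compatibly with the bigradings,
$$V_1\cong\operatorname{Spec}_X\Big(\bigoplus_{a\in\mathbb Z,\,b\ge0}\mathcal L^a\mathcal M^b\Big),\quad V_2\cong\operatorname{Spec}_X\Big(\bigoplus_{a\ge0,\,b\in\mathbb Z}\mathcal L^a\mathcal M^b\Big),\quad V_1\cap V_2\cong\operatorname{Spec}_X\Big(\bigoplus_{a,b\in\mathbb Z}\mathcal L^a\mathcal M^b\Big),$$
and $V_1\cup V_2=P$. Formula (8) applies to all three, and the inclusions $V_1\cap V_2\subset V_i$ correspond to the inclusions of sheaves of algebras.

*Proof.* **Step 1.** *We identify $V_1$.* Let $\mathcal A_1=\bigoplus_{a\in\mathbb Z,b\ge0}\mathcal L^a\mathcal M^b$ and $\rho:\operatorname{Spec}_X\mathcal A_1\to X$. The inclusion $A\to\Gamma(X,\mathcal A_1)$ gives $\psi:\operatorname{Spec}_X\mathcal A_1\to\operatorname{Spec}A$. Let $f\in A_{a_0,0}$, $a_0\ge1$. Locally $f$ is a function times $\ell^{a_0}$, and $\ell$ is a unit in $\mathcal A_1$, so $\psi^{-1}(D(f))=\rho^{-1}(X_f)$. As $X_f$ is affine, this set is affine with coordinate ring $\Gamma(X_f,\mathcal A_1)$. For $b\ge0$,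
$$(A_f)_{a,b}=\varinjlim_NH^0(X,\mathcal L^{a+Na_0}\mathcal M^b)=H^0(X_f,\mathcal L^a\mathcal M^b),$$
and $(A_f)_{a,b}=0$ for $b<0$. So $\psi$ restricts to an isomorphism $\rho^{-1}(X_f)\cong D(f)$. The $X_f$ cover $X$ since $\mathcal L$ is ample, and the $D(f)$ cover $V_1$. Hence $\psi$ is an isomorphism onto $V_1$, and finitely many $X_f$ give a cover as required for (8).

**Step 2.** *We identify $V_2$ and $V_1\cap V_2$.* For $V_2$ exchange $(\mathcal L,a)$ and $(\mathcal M,b)$. The set $V_1\cap V_2$ is covered by the $D(fg)$ with $f\in A_{a_0,0}$, $g\in A_{0,b_0}$, $a_0,b_0\ge1$. The same argument works, with preimage lying over the affine set $X_f\cap X_g$ and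
$$(A_{fg})_{a,b}=\varinjlim_NH^0(X,\mathcal L^{a+Na_0}\mathcal M^{b+Nb_0})=H^0(X_f\cap X_g,\mathcal L^a\mathcal M^b)\qquad(a,b\in\mathbb Z).$$
All the identifications are induced by $A\to\bigoplus\mathcal L^a\mathcal M^b$, hence are compatible.

**Step 3.** *We show $V_1\cup V_2=P$*, that is, the $A_{a,0}$ and $A_{0,b}$ with $a,b\ge1$ generate an ideal with radical $\mathfrak a$. Let $r\in A_{a,b}$ with $a,b\ge1$. Choose $c\ge1$ and $f_1,\dots,f_q\in A_{c,0}$ generating $\mathcal L^c$, and let $\mathcal K=\ker(\mathcal O^q\to\mathcal L^c)$. Since $\mathcal L^a\mathcal M^b$ is ample, Serre vanishing gives $H^1(X,\mathcal K\otimes\mathcal L^{-c}\otimes(\mathcal L^a\mathcal M^b)^N)=0$ for $N\gg0$. So $A_{Na-c,Nb}^{\,q}\to A_{Na,Nb}$ is surjective, and $r^N\in(f_1,\dots,f_q)A$. $\square$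

**Lemma 7.** (a) If $a\ge0>b$, then $H^i_{\mathfrak a}(A)_{(a,b)}=0$ for all $i$.

(b) If $a,b\ge0$ and $(a,b)\ne(0,0)$, then $H^3_{\mathfrak a}(A)_{(a,b)}=0$.

(c) $A$ is normal of dimension $4$, and $P$ is regular.

*Proof.* **Step 1.** *We compute $H^i(P,\mathcal O)$ by Mayer–Vietoris for $P=V_1\cup V_2$.* By Lemma 6 and (8), $H^i(V_1,\mathcal O)_{(a,b)}$ is $H^i(X,\mathcal L^a\mathcal M^b)$ if $b\ge0$ and $0$ otherwise; $H^i(V_2,\mathcal O)_{(a,b)}$ is $H^i(X,\mathcal L^a\mathcal M^b)$ if $a\ge0$ and $0$ otherwise; and $H^i(V_1\cap V_2,\mathcal O)_{(a,b)}=H^i(X,\mathcal L^a\mathcal M^b)$ always. Restriction maps are the identity or zero. Hence: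

* if exactly one of $a,b$ is $\ge0$, then $H^i(P,\mathcal O)_{(a,b)}=0$ for all $i$, since one of the two groups maps isomorphically onto that of $V_1\cap V_2$ and the other is $0$;
* if $a,b\ge0$, then $H^i(P,\mathcal O)_{(a,b)}=H^i(X,\mathcal L^a\mathcal M^b)$, the kernel of the surjective difference map;
* if $a,b<0$, then $H^0(P,\mathcal O)_{(a,b)}=0$.

**Step 2.** *We pass to local cohomology.* By Step 1, $A\to\Gamma(P,\mathcal O)$ is an isomorphism, so $H^0_{\mathfrak a}(A)=H^1_{\mathfrak a}(A)=0$; and $H^{i+1}_{\mathfrak a}(A)=H^i(P,\mathcal O)$ for $i\ge1$. This proves (a). For $a,b\ge0$ we get $H^3_{\mathfrak a}(A)_{(a,b)}=H^2(X,\mathcal L^a\mathcal M^b)$. As $\omega_X=p_1^*\omega_E\otimes p_2^*\omega_E$ is trivial, this is dual to $H^0(X,\mathcal L^{-a}\mathcal M^{-b})$. For $(a,b)\ne(0,0)$ the bundle $\mathcal N=\mathcal L^a\mathcal M^b$ is ample, and $\mathcal N^{-1}$ has no nonzero section $s$: otherwise multiply $s^n$ by a nonzero section of $\mathcal N^n$, $n\gg0$, to get a nonzero constant; so $s$ vanishes nowhere and $\mathcal N$ is trivial, which is impossible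 for an ample bundle on $X$. This proves (b).

**Step 3.** *We prove (c).* $V_1$ and $V_2$ are smooth of relative dimension $2$ over the smooth surface $X$, so $P$ is regular of dimension $4$; it is integral since $A$ is a domain. Hence $A=\Gamma(P,\mathcal O_P)$ is an intersection, in its fraction field, of the normal rings $\mathcal O_{P,z}$, so it is normal. As a domain of finite type over $k$, it has the dimension of its dense open subscheme $P$. $\square$

The ring $R=A_{\mathfrak a}$ is really singular. By Step 2, $H^2_{\mathfrak a}(A)_{(0,0)}=H^1(X,\mathcal O_X)$, which is $k^2$ by the Künneth formula. Every element of $H^2_{\mathfrak a}(A)$ is killed by a power of $\mathfrak a$, so $H^2_m(R)=H^2_{\mathfrak a}(A)\ne0$ while $H^0_m(R)=H^1_m(R)=0$. So $\operatorname{depth}R=2<4$, and $R$ has an isolated singularity.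

## 8. The ideal that ties $\lambda$ to $h$

Let $J\subset C=A[\lambda]$ be the ideal generated by

* all $A_{a,b}$ with $a\ge0$, $b\ge1$; and
* all $(u_1-\lambda u_0)w$ with $w\in H^0(X,\mathcal L^a\otimes p_2^*\mathcal O_E(-2o))$, $a\ge1$ (note that $u_iw\in A_{a,0}$).

It is bihomogeneous, lies in $\mathfrak aC$, and involves $\lambda$, as Section 2 demanded. Put $D=\operatorname{Spec}C\setminus V(\mathfrak aC)=P\times\mathbb A^1$ and $\Gamma=V(J)\cap D$. Let $\rho:V_1\to X$ be the structure map, let
$$V_T=\rho^{-1}(E\times T)=\operatorname{Spec}_{E\times T}\bigoplus_{a\in\mathbb Z,\,b\ge0}\mathcal L^a\mathcal M^b,$$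
and let $Z\subset V_T$ be the closed set defined by the ideal sheaf $\bigoplus_{a\in\mathbb Z,\,b\ge1}\mathcal L^a\mathcal M^b$; in local coordinates, $Z$ is $\eta=0$.

The sets we need are homogeneous. For $a\gg0$ the bundle $\mathcal L^a\otimes p_2^*\mathcal O(-2o)$ is globally generated, so the affine sets $X_{u_0w}$ cover $E\times T=X_{u_0}$. Hence $V_T$ is the union of finitely many sets $D(u_0w)=\rho^{-1}(X_{u_0w})$, and (8) applies over $E\times T$. By Lemma 6, $V_T\setminus Z=V_T\cap V_2=\operatorname{Spec}_{E\times T}\bigoplus_{a,b\in\mathbb Z}\mathcal L^a\mathcal M^b$, a union of finitely many sets $D(u_0wg)$ with $g\in A_{0,b}$, $b\ge1$, and (8) applies again.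

**Lemma 8.** $\Gamma\subset V_T\times\mathbb A^1$, and $\Gamma=(Z\times\mathbb A^1)\cap V(\lambda-h)$ inside $V_T\times\mathbb A^1$.

*Proof.* This identifies the support geometrically. Since $J\supset A_{0,b}$ for $b\ge1$, $\Gamma$ does not meet $V_2\times\mathbb A^1$, so $\Gamma\subset V_1\times\mathbb A^1$. For fixed $b\ge1$ and $a\gg0$, $A_{a,b}$ generates $\mathcal L^a\mathcal M^b$. Local generators of $\mathcal L$ are units on $V_1$, so on $V_1$ the first generators generate exactly the ideal sheaf $\bigoplus_{b\ge1}$. On its zero set, because $\mathcal L^a\otimes p_2^*\mathcal O(-2o)$ is globally generated for $a\gg0$, the second generators cut out the preimage of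
$$\{(x,\lambda)\in X\times\mathbb A^1:\ u_1(p_2x)=\lambda\,u_0(p_2x)\}.$$
There is no point here with $p_2x=o$, since $u_0(o)=0\ne u_1(o)$. Over $T$ the section $u_0$ is invertible and the condition is $\lambda=h$. $\square$

The missing point $o$ is where $T$ fails to be complete. The generators $(u_1-\lambda u_0)w$ are defined over all of $X$, yet their zero set avoids the fiber over $o$.

## 9. The module $H^3_\Gamma(D,\mathcal O)$

**Lemma 9.** $H^3_\Gamma(D,\mathcal O)_{(a,b)}=0$ if $b\ge0$. If $b<0$, then, $k[\lambda]$-linearly,
$$H^3_\Gamma(D,\mathcal O)_{(a,b)}\cong N(Q_{a,b})=Q_{a,b}[\lambda]_{\lambda-h}\big/Q_{a,b}[\lambda].$$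

*Proof.* Put $Y=V_T\times\mathbb A^1$, $W=Z\times\mathbb A^1$ and $\phi=\lambda-h\in\Gamma(Y,\mathcal O)$, of degree $(0,0)$. By excision and Lemma 8, $H^3_\Gamma(D,\mathcal O)=H^3_{W\cap V(\phi)}(Y,\mathcal O)$.

**Step 1.** *We compute the cohomology with support in $W$.* By (8), $H^i(V_T,\mathcal O)\to H^i(V_T\setminus Z,\mathcal O)$ is the inclusion of the summands with $b\ge0$ in $\bigoplus_{a,b\in\mathbb Z}H^i(E\times T,\mathcal L^a\mathcal M^b)$. It is injective for every $i$, so the sequence of the pair makes $H^i_Z(V_T,\mathcal O)$ its cokernel in degree $i-1$. The covers of $V_T$ and $V_T\setminus Z$ are given by elements of $A$, so crossing with $\mathbb A^1$ tensors their Čech complexes with $k[\lambda]$: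
$$H^i_W(Y,\mathcal O)=\bigoplus_{a\in\mathbb Z,\ b<0}H^{i-1}(E\times T,\mathcal L^a\mathcal M^b)[\lambda]. \tag{9}$$
By (7) this is $0$ for $i\ge3$, and for $i=2$ it is $\bigoplus_{a\in\mathbb Z,\,b<0}Q_{a,b}[\lambda]$, with $B[\lambda]$ acting in the evident way.

**Step 2.** *We remove the locus $\lambda=h$.* The triple $Y\setminus W\subset Y\setminus(W\cap V(\phi))\subset Y$, together with excision, gives the exact sequence
$$H^2_W(Y,\mathcal O)\to H^2_{W\cap Y_\phi}(Y_\phi,\mathcal O)\to H^3_{W\cap V(\phi)}(Y,\mathcal O)\to H^3_W(Y,\mathcal O)=0.$$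
It is bigraded: on $D(u_0w)$ we have $(u_1-\lambda u_0)w=-\phi\, u_0w$, so $D(u_0w)\cap Y_\phi=D\big(u_0w\cdot(u_1-\lambda u_0)w\big)$, with coordinate ring $(C_{u_0w})_\phi$. Hence $Y_\phi$ and $Y_\phi\setminus W$ are homogeneous. The same remark shows that their Čech complexes are those of $Y$ and $Y\setminus W$ localized at $\phi$. As localization is exact, $H^2_{W\cap Y_\phi}(Y_\phi,\mathcal O)=H^2_W(Y,\mathcal O)_\phi$.

**Step 3.** *We read off the answer.* By Steps 1 and 2, $H^3_\Gamma(D,\mathcal O)$ is the cokernel of $H^2_W(Y,\mathcal O)\to H^2_W(Y,\mathcal O)_\phi$. In degree $(a,b)$ this is $Q_{a,b}[\lambda]_{\lambda-h}/Q_{a,b}[\lambda]$ if $b<0$, and $0$ if $b\ge0$. $\square$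

The index is now explained: $3=1+1+1$, one for $H^1$ along the fibers $E_\kappa$, one for $\eta=0$, one for $\lambda=h$.

## 10. Proof of Theorem 1

**Step 1.** *We compare $H^3_J(C)$ with $H^3_\Gamma(D,\mathcal O)$.* Since $V(\mathfrak aC)\subset V(J)$, the triple $\operatorname{Spec}C\setminus V(J)\subset D\subset\operatorname{Spec}C$ gives a bigraded exact sequence of $C$-modules
$$H^i_{\mathfrak aC}(C)\to H^i_J(C)\to H^i_\Gamma(D,\mathcal O)\to H^{i+1}_{\mathfrak aC}(C),\qquad H^i_{\mathfrak aC}(C)=H^i_{\mathfrak a}(A)[\lambda]. \tag{10}$$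
By Lemma 7(a),
$$H^3_J(C)_{(a,b)}\cong H^3_\Gamma(D,\mathcal O)_{(a,b)}\qquad\text{whenever }a\ge0>b. \tag{11}$$
In particular, for $j\ge1$, by Lemma 9 $H^3_J(C)_{(j,-j)}\cong N(Q_j)$ as $k[\lambda]$-modules, and it contains the elements $\xi_q$, $q\in Q_j$.

**Step 2.** *We show $\mathfrak a\,\xi_q=0$, so that the annihilator contains $\mathfrak aC$.* Let $r\in A_{a,b}$ with $a,b\ge0$, $(a,b)\ne(0,0)$. Then $r\xi_q\in H^3_J(C)_{(j+a,\,b-j)}$, and this whole group is $0$.

If $b<j$, then $j+a\ge0>b-j$, so by (11) and Lemma 9 the group is $N(Q_{j+a,b-j})$. Now $\mathcal L^{j+a}\mathcal M^{b-j}=\mathcal L^{a+b}\mathcal P^{b-j}$ with $a+b>0$, so $Q_{j+a,b-j}=0$ by Lemma 5(a).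

If $b\ge j$, then $H^3_\Gamma(D,\mathcal O)_{(j+a,b-j)}=0$ by Lemma 9, and $H^3_{\mathfrak a}(A)_{(j+a,b-j)}=0$ by Lemma 7(b), since $j+a\ge1$ and $b-j\ge0$. So the group vanishes by (10).

**Step 3.** *We compute the full annihilators.* Let $\tau\in T$ be a closed point with $j\tau=0$, $j\ge1$, and maximal ideal $\mathfrak n_\tau\subset B$. By Lemma 5(b), $\mathfrak n_\tau$ lies in the support of the finite length module $Q_j$, so it is associated to it: there is $q\in Q_j$ with $\operatorname{Ann}_B(q)=\mathfrak n_\tau$. By Lemma 4, $\operatorname{Ann}_{k[\lambda]}(\xi_q)=(g_\tau)$, where $g_\tau$ is the minimal polynomial over $k$ of $h(\tau)\in\kappa(\tau)$. Since $C=k[\lambda]\oplus\mathfrak aC$ and $\mathfrak a\xi_q=0$,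
$$\operatorname{Ann}_C(\xi_q)=\mathfrak N_\tau:=\mathfrak aC+(g_\tau), \tag{12}$$
a maximal ideal of $C$. So $\mathfrak N_\tau\in\operatorname{Ass}_CH^3_J(C)$.

**Step 4.** *We count.* For $n$ prime to $\operatorname{char}k$, $E[n](\bar k)$ has $n^2$ elements, and each closed point of $E$ has only finitely many geometric points above it. So $T$ has infinitely many closed torsion points $\tau$. Since $h:T\to\mathbb A^1$ is finite, their images are infinitely many closed points of $\mathbb A^1$. These correspond to the polynomials $g_\tau$, so infinitely many distinct $\mathfrak N_\tau$ occur.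

**Step 5.** *We localize.* The ring $S=R[\lambda]=C\otimes_AA_{\mathfrak a}$ is a localization of $C$, and $\mathfrak N_\tau\cap A=\mathfrak a$. With $I=JS$ we have $H^3_I(S)=H^3_J(C)\otimes_AA_{\mathfrak a}$, and all $\mathfrak N_\tau S=mS+(g_\tau)$ are associated primes of it. They contain $mS$ and are distinct for distinct $g_\tau$. By Lemma 7(c), $R=A_{\mathfrak a}$ is a normal domain, and its punctured spectrum is regular because the primes strictly inside $\mathfrak a$ lie in $P$. It has dimension $4$, since $A$ is a $4$-dimensional domain of finite type over $k$ and $\mathfrak a$ is maximal. Finally $R/m=A/\mathfrak a=k$. $\blacksquare$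

## 11. Proof of Theorem 2

Let $r=d-4$, $A'=A[y_1,\dots,y_r]$, $\mathfrak a'=(\mathfrak a,y_1,\dots,y_r)$ and $J'=(J,y_1,\dots,y_r)\subset A'[\lambda]$.

**Step 1.** *We raise the dimension.* For an ideal $\mathfrak b$ and an element $y$ of a Noetherian ring $G$, the Čech complexes give an exact sequence
$$H^i_{\mathfrak b}(G)\to H^i_{\mathfrak b}(G)_y\to H^{i+1}_{\mathfrak b+(y)}(G)\to H^{i+1}_{\mathfrak b}(G)\to H^{i+1}_{\mathfrak b}(G)_y.$$
Take $G=C[y]$ and $\mathfrak b=JC[y]$. Then $H^i_{\mathfrak b}(G)=H^i_J(C)[y]$, on which $y$ is a nonzerodivisor, so the first and last maps are injective and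
$$H^{i+1}_{(J,y)}(C[y])=H^i_J(C)[y,y^{-1}]/H^i_J(C)[y]=\bigoplus_{e\ge1}H^i_J(C)\,y^{-e}.$$
The argument used nothing special about $C$ and $J$, so we iterate over $y_1,\dots,y_r$. For $q$ as in Step 3 of Section 10, $\xi_q\,y_1^{-1}\cdots y_r^{-1}$ is a nonzero element of $H^{3+r}_{J'}(A'[\lambda])=H^{d-1}_{J'}(A'[\lambda])$. It is killed by the $y_i$, by $\mathfrak a$ and by $g_\tau$, that is, by $\mathfrak N'_\tau:=\mathfrak a'A'[\lambda]+(g_\tau)$. This ideal is maximal, so it is the annihilator, and $\mathfrak N'_\tau\in\operatorname{Ass}H^{d-1}_{J'}(A'[\lambda])$.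

**Step 2.** *We complete.* Let $R$ be the completion of the local ring $A'_{\mathfrak a'}$. The ring $A'$ is normal and of finite type over $k$, hence excellent. The completion of an excellent normal local ring is normal, and a normal local ring is a domain. So $R$ is a complete local normal domain. Its residue field is $A'/\mathfrak a'=k$, and its dimension is $\dim A'=4+r=d$, because $A'$ is a domain of finite type over $k$ and $\mathfrak a'$ is maximal. Also $\mathfrak a'R=m$.

**Step 3.** *We prove (i).* The map $A'[\lambda]\to S=R[x_1,\dots,x_n]$, $\lambda\mapsto x_1$, is flat. The quotient of $S$ by the extension of $\mathfrak N'_\tau$ is $\big(k[x_1]/(g_\tau(x_1))\big)[x_2,\dots,x_n]$, a domain. By flat base change and (3), the primes $mS+(g_\tau(x_1))$ are associated to $H^{d-1}_{J'S}(S)$. They contain $mS$, and are distinct for distinct $g_\tau$.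

**Step 4.** *For (ii) we spread the primes into a local picture.* In a power series ring in $\lambda$ most $g_\tau$ become units, so we replace $\lambda$ by a ratio $s/t$ and points of the line by lines through the origin of a plane. The map $A'[\lambda]\to A'[s,t,t^{-1}]=A'[\lambda][t,t^{-1}]$, $\lambda\mapsto s/t$, is flat. Let $J^h=J'A'[s,t,t^{-1}]\cap A'[s,t]$; its localization at $t$ is $J'A'[s,t,t^{-1}]$. The quotient of $A'[s,t,t^{-1}]$ by the extension of $\mathfrak N'_\tau$ is $\big(k[\lambda]/(g_\tau)\big)[t,t^{-1}]$, a domain. So by (3)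
$$H^{d-1}_{J^h}(A'[s,t])_t=H^{d-1}_{J'}(A'[\lambda])\otimes_{A'[\lambda]}A'[s,t,t^{-1}]$$
has the associated primes $\mathfrak a'A'[s,t,t^{-1}]+(g_\tau(s/t))$.

Put $g_\tau^h=t^{\deg g_\tau}g_\tau(s/t)$, a form of positive degree. It is not divisible by $t$, because $g_\tau$ is monic. It is irreducible in $k[s,t]$: factors of a form are forms, and if $g_\tau^h=GG'$, setting $t=1$ shows that one of them, say $G$, becomes constant, so $G$ is a constant times a power of $t$, hence a constant. So
$$\mathfrak q_\tau=\mathfrak a'A'[s,t]+(g_\tau^h)$$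
is a prime, with quotient $k[s,t]/(g_\tau^h)$. It does not contain $t$, for otherwise $g_\tau^h$ would divide $t$, hence be a constant multiple of $t$. Its localization at $t$ is the prime found above. Hence $\mathfrak q_\tau\in\operatorname{Ass}H^{d-1}_{J^h}(A'[s,t])$.

**Step 5.** *We pass to power series.* Write $x_1=s$, $x_2=t$ and $S=R[[s,t,x_3,\dots,x_n]]$. The map $A'[s,t]\to S$ is flat: it is the composite of $A'[s,t]\to R[s,t,x_3,\dots,x_n]$ and the completion along $(s,t,x_3,\dots,x_n)$. Here $S/\mathfrak q_\tau S=k[[s,t,x_3,\dots,x_n]]/(g_\tau^h)$. A prime factor $\pi$ of $g_\tau^h$ in the UFD $k[[s,t]]$ remains prime in $k[[s,t,x_3,\dots,x_n]]$, since a power series ring over the domain $k[[s,t]]/(\pi)$ is a domain. So the associated primes of $S/\mathfrak q_\tau S$ are the images of the $(\pi)$, and there is at least one, as $g_\tau^h$ is a nonzero nonunit. By (3), $mS+(\pi)\in\operatorname{Ass}H^{d-1}_{J^hS}(S)$.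

**Step 6.** *We check that these are infinitely many.* For distinct $g_\tau$ the forms $g_\tau^h$ are irreducible and not proportional, so they are coprime in $k[s,t]$. Two coprime forms of positive degree generate a homogeneous ideal of height $2$, which is $(s,t)$-primary. It contains a power of $(s,t)$, so the two forms share no prime factor in $k[[s,t]]$. Hence different $g_\tau$ give different primes $mS+(\pi)$, and by Section 10, Step 4, there are infinitely many $g_\tau$.

In both cases $R\to S$ is faithfully flat, and $S/mS$ is a polynomial or power series ring over $k$, hence regular. $\blacksquare$
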